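# Periodicity of coclass trees of nilpotent associative algebras over finite fields

## The main theorem

**Theorem A.** Let $F=\mathbb F_q$, where $q$ is a power of the prime $p$, let $r\ge 0$, and let $T$ be a maximal coclass tree in $G_F(r)$ with infinite path $A_1\to A_2\to\cdots$. Put $\mathbf d_0=1$ and, for $n\ge 1$,
$$\mathbf d_n=\exp\big((\mathbb F_q[x]/(x^n))^\times\big)=(q-1)\,p^{\lceil \log_p n\rceil}.$$
Then $T$ is virtually periodic with period $\mathbf d_r$. If $r\ge 1$, any $A_\ell$ with $cl(A_\ell)\ge 3r+1$ is a periodic root. More precisely, if $r\ge1$ and $n=n(T)$ is the least $n\ge 1$ with $\dim A_i^{n+1}/A_i^{n+2}=1$ for all large $i$, then $n\le r$, $\mathbf d_n$ is a period, and any $A_\ell$ with $cl(A_\ell)\ge 3n+1$ is a periodic root.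

That every maximal coclass tree over a finite field is virtually periodic was posed as a conjecture in "Coclass Theory For Nilpotent Associative Algebras", where the cases $r=0$ and $r=1$ are recorded as known. So the conjecture is true, with an explicit period and an explicit place from which the period is valid.

In plain words: far out on the infinite path of the tree, the finite and infinite branches hanging off the path repeat with a fixed period, and the period is the exponent of an explicit finite group of units. The two expressions for $\mathbf d_n$ agree: the unit group is $\mathbb F_q^\times$ times the $p$-group of classes $1+xf$, and $(1+xf)^{p^e}=1+x^{p^e}f^{p^e}$. This is $1$ modulo $x^n$ for all $f$ as soon as $p^e\ge n$, and for $f=1$ only then. So the $p$-group has exponent the least $p^e\ge n$.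

## Class, coclass and the graph $G_F(r)$

Let $F$ be a field. All algebras are associative, not necessarily unital, and finite-dimensional over $F$, except for a few auxiliary algebras built from $xF[x]$.

**Definition (class and coclass).** For an algebra $A$ let $A^i$ be the span of all products of $i$ elements. $A$ is nilpotent if $A^{c+1}=0$ for some $c$; the least such $c$ is the class $cl(A)$. The coclass is $cc(A)=\dim A-cl(A)$. We put $d_i(A)=\dim A^i/A^{i+1}$.

If $B$ has class $C$, then $d_i(B)\ge1$ for $1\le i\le C$, since $B^i=B^{i+1}$ would force $B^i=B^{i+1}=\cdots=0$. Hence the coclass counts the excess: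
$$cc(B)=\sum_{i=1}^{C}(d_i(B)-1).\tag{1}$$

**Definition (coclass graph).** The vertices of $G_F(r)$ are the isomorphism classes of nilpotent $F$-algebras of coclass $r$. There is an edge $A\to B$ if $A\cong B/B^{c}$ with $c=cl(B)$; then $A$ is the parent of $B$. A descendant of $A$ is a vertex reachable from $A$ by a directed path, and the descendant tree $T(A)$ is the subgraph induced on $A$ and its descendants.

A vertex has at most one parent. Along an edge the class grows by one, and since the coclass stays the same, so does the dimension. Thus $B$ of class $c$ has a parent in $G_F(r)$ exactly when $\dim B^c=1$. The ancestors of a vertex form a finite chain. If $B$ is a descendant of $A$ and $k=cl(A)$, then $A\cong B/B^{k+1}$, so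
$$d_i(B)=d_i(A)\quad\text{for } i\le k.\tag{2}$$

**Definition (coclass tree, periodicity).** A coclass tree is a descendant tree $T(A)$ that contains exactly one infinite path starting at $A$. It is maximal if it is not properly contained in another coclass tree. Let $T$ be a maximal coclass tree with infinite path $A_1\to A_2\to\cdots$ starting at its root. $T$ is virtually periodic with period $d\ge1$ and periodic root $A_\ell$ if $T(A_i)\cong T(A_{i+d})$ as directed graphs for every $i\ge\ell$.

**Example (the algebras $W_c$).** Fix $r\ge1$. For $c\ge r$ let $W_c=W_c(r)$ be the commutative algebra with basis $t_0^i$ $(1\le i\le c)$ and $t_0^jv_0$ $(0\le j<r)$ and relations $t_0^{c+1}=0$, $v_0^2=0$, $t_0^rv_0=0$. Then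
$$W_c^i=\langle t_0^j\ (j\ge i),\ t_0^jv_0\ (j\ge i-1)\rangle .$$
So $W_c$ has class $c$, dimension $c+r$ and coclass $r$. For $c\ge r+1$ we have $d_i=2$ for $i\le r$ and $d_i=1$ for $r+1\le i\le c$. Since $W_{c+1}^{c+1}=Ft_0^{c+1}$, we have $W_c\cong W_{c+1}/W_{c+1}^{c+1}$: the $W_c$ form an infinite path $W_r\to W_{r+1}\to\cdots$ in $G_F(r)$.

One elementary fact is used often: *if elements generate the nilpotent algebra $B$ modulo $B^2$, they generate $B$.* If $A$ is the subalgebra they generate, then $B=A+B^2$, hence $B^2\subseteq A+B^3$, hence $B=A+B^3$, and so on until $B^{k}=0$.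

## Three companion theorems

The method gives more than Theorem A.

**Theorem B.** Let $F=\mathbb F_q$, $r\ge 1$. The full subgraph of $G_F(r)$ on the vertices of class $\ge3r+1$ is isomorphic to the full subgraph on the vertices of class $\ge 3r+1+\mathbf d_r$, by an isomorphism raising the class by exactly $\mathbf d_r$. There are only finitely many maximal coclass trees, and every vertex of class $\ge4r+1$ lies in a coclass tree, at distance $\le r$ from its infinite path.

**Theorem C.** Let $F=\mathbb F_q$. For every $r\ge1$ there is a maximal coclass tree $T_r$ in $G_F(r)$ all of whose periods are divisible by $q-1$ and, if $r\ge2$, by $(q-1)p$. Hence for $1\le r\le p$ the minimal period of $T_r$ is exactly $\mathbf d_r$ (namely $q-1$ if $r=1$, and $(q-1)p$ if $2\le r\le p$).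

Optimality of the $p$-part of $\mathbf d_r$ for $r>p$ is not claimed.

**Theorem D.** For $F=\mathbb C((z))$ the graph $G_F(1)$ has a maximal coclass tree which is not virtually periodic.

## Coclass zero and coclass one by hand

**Coclass zero.** If $\dim B=cl(B)=c$, then $d_i=1$ for $1\le i\le c$ by (1). For $c\ge1$, $B=Fy+B^2$ is generated by one element, so $B\cong xF[x]/(x^{c+1})$. Hence $G_F(0)$ is a single infinite path, and all descendant trees in it are isomorphic to each other. So Theorem A holds for $r=0$ with period $1=\mathbf d_0$. From now on $r\ge1$.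

**Coclass one, one step off the path.** Let $r=1$, so $W_c$ has basis $t_0,\dots,t_0^c,v_0$ with $v_0W_c=W_cv_0=0$. Let $C\ge3$. We determine the children of $W_{C-1}$, over any field.

*Normal form.* Let $B$ have class $C$ and coclass $1$ with $B/B^C\cong W_{C-1}$, and let $t,v$ lift $t_0,v_0$. Since $v_0$ annihilates $W_{C-1}$, we have $vB+Bv\subseteq B^C$. As $B^C$ annihilates $B$, *a product of at least three factors vanishes if one of them is $v$.* Since $C-1\ge 2$, $B^{C-1}=Ft^{C-1}+B^C$, so $B^C=B\,B^{C-1}$ is spanned by $t\cdot t^{C-1}$, higher powers of $t$ (which are $0$), and $vt^{C-1}=0$. Thus $B^C=Ft^C\neq0$ and $t,\dots,t^C,v$ is a basis. If $vt=\lambda t^C$, replace $v$ by $v-\lambda t^{C-1}$. Its image still annihilates $W_{C-1}$, so the italicized statement holds for the new $v$, and now $vt=0$. With scalars $\alpha,\beta$ we get the table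
$$vt^i=0\ (i\ge1),\quad tv=-\alpha t^C,\quad t^iv=0\ (i\ge2),\quad v^2=\beta t^C .$$
Call this algebra $B_C(\alpha,\beta)$; it satisfies $[v,t]=vt-tv=\alpha t^C$. Every pair $(\alpha,\beta)$ occurs: a product of two basis elements one of which is $v$ lies in $Ft^C$, which annihilates everything, and $t^{i+j}v=0=vt^{i+j}$ for $i,j\ge1$. So both bracketings of any triple of basis elements containing $v$ are $0$ and the table is associative. Its square is $\langle t^2,\dots,t^C\rangle$, its $i$-th power for $i\ge2$ is $\langle t^i,\dots,t^C\rangle$, and the quotient by $Ft^C$ is $W_{C-1}$.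

*Isomorphisms.* Suppose $t',v'$ in $B=B_C(\alpha,\beta)$ have the table of $B_C(\alpha',\beta')$. Write $t'=g(t)+hv$, $v'=m(t)+wv$ with $g=ux+\cdots$, $m\in xF[x]$ and $u,h,w\in F$. Then $t'^C=u^Ct^C$, so $u\ne0$. From $0=v't'^2=m(t)g(t)^2$ we get $m(t)\in\langle t^{C-1},t^C\rangle\subseteq B^2$. Since $t',v'$ generate $B$ modulo $B^2$, $w\neq0$. All commutators other than $[wv,ut]$ contribute $0$ (in $[v,t^i]$ and $[t^i,v]$ with $i\ge2$ three factors occur), so $[v',t']=wu\alpha t^C$. Likewise $v'^2=w^2\beta t^C$, because $2C-2\ge C+1$. Hence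
$$\alpha'=w\,u^{1-C}\alpha,\qquad \beta'=w^2u^{-C}\beta\qquad(u,w\in F^*).\tag{3}$$
Conversely $t'=ut$, $v'=wv$ realizes (3).

*Count.* If $\alpha\ne0$, normalize $\alpha=1$; what remains is $w=u^{C-1}$, $\beta'=u^{C-2}\beta$. If $\alpha=0$, then $\beta'=w^2u^{-C}\beta$. So $W_{C-1}$ has
$$|F^*/F^{*(C-2)}|+|F^*/F^{*2}F^{*C}|+2\tag{4}$$
children. Over $\mathbb F_q$ this is $\gcd(q-1,C-2)+\gcd(2,C,q-1)+2$. Over $\mathbb F_3$ it equals $4$ for odd $C$ and $6$ for even $C$.

**The obvious shift and where it fails.** The algebras in class $C$ and in class $C+1$ have tables of the same shape. The sensible first attempt is to slide the top powers of $t$ along by $e=1$, that is, to send $B_C(\alpha,\beta)$ to $B_{C+1}(\alpha,\beta)$. This is not defined on isomorphism classes. Over $\mathbb F_3$ with $C=5$, $u=-1$ and $\beta'=u^{3}\beta$, so $B_5(1,1)\cong B_5(1,-1)$. For $C=6$ we have $\beta'=u^4\beta=\beta$, so $B_6(1,1)\not\cong B_6(1,-1)$. No other recipe repairs the step by $1$: $W_4$ has four children and $W_5$ has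 six.

The failure is precise: the recipe depends on the choice of $t$, and replacing $t$ by $ut$ changes the outcome by the factor $u^e$. If $u^e=1$ for all $u\in F^*$, the relations (3) for $C$ and $C+e$ coincide. Over $\mathbb F_q$ this happens for $e=q-1$.

For general $r$ two things are needed: a shift that uses no classification and works for *every* algebra of large class, and control of the choice of $t$, where now $t$ may be replaced by $tu(t)+\cdots$ with a unit $u$ of $F[[x]]$. The condition will be $u^e\equiv1$ modulo $x^n$, which is where $\mathbf d_n$ comes from. Until the proof of Theorem A, $F$ is an arbitrary field.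

## In high degree, one element generates

The first task is to show that an algebra of large class has only powers of one element in its high terms $B^i$.

**Lemma 1.** Let $B$ be nilpotent of class $C$ and coclass $r$. If $d_i=1$ then $d_{i+1}\le1$. If $C\ge r+1$ then $d_{r+1}=1$.

*Proof.* Let $d_i=1$ and choose a product $w=x_1\cdots x_i\notin B^{i+1}$. Then $B^i=Fw+B^{i+1}$ and $B^{i+1}=wB+B^{i+2}$. For $y\in B$ write $wy=x_1(x_2\cdots x_iy)$. The bracket lies in $B^i=Fw+B^{i+1}$, so $wy\in Fx_1w+B^{i+2}$. Hence $d_{i+1}\le1$. Now let $C\ge r+1$. If $d_i\ge2$ for all $i\le r+1$, then (1) gives $r\ge r+1$. So $d_i=1$ for some $i\le r+1$, hence $d_{r+1}\le1$, and $d_{r+1}\ge1$ since $r+1\le C$. $\square$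

**Definition (the classes $\mathcal V_C$).** For $n\ge1$ and $C\ge3n+1$ let $\mathcal V_C=\mathcal V_C(r,n)$ be the class of algebras $B$ of coclass $r$ and class $C$ with $d_{n+1}(B)=1$.

By Lemma 1, $d_i(B)=1$ for $n+1\le i\le C$ when $B\in\mathcal V_C$. Also by Lemma 1, $\mathcal V_C(r,r)$ consists of *all* algebras of coclass $r$ and class $C$, for $C\ge3r+1$. (The case $d_1=1$ does not occur for $r\ge 1$: it would make $B$ one-generated, so of coclass $0$.)

**Definition (uniformizer).** A uniformizer of $B\in\mathcal V_C$ is an element $t$ with $t^C\ne0$.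

In $W_c$ with $c\ge r+1$ and $c\geq 2$, $t_0$ is a uniformizer, and so is $t_0+v_0$, since $(t_0+v_0)^c=t_0^c+ct_0^{c-1}v_0=t_0^c$. The element $v_0$ is not.

**Lemma 2.** Every $B\in\mathcal V_C$ has a uniformizer. For every uniformizer $t$ and every $i\ge n+1$, $B^i=\langle t^j:i\le j\le C\rangle$.

*Proof.* Let $k=n+1$; then $k\le C-1$. Choose $y_1,\dots,y_C$ with $y_1\cdots y_C\ne0$. Every consecutive subword of length $i$ lies in $B^i\setminus B^{i+1}$, otherwise the whole product would lie in $B^{C+1}=0$. Put $t=y_1$.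

**Step 1: multiplication by $t$ loses nothing in high degree.** We claim: if $k\le i\le C-1$ and $x\in B^i\setminus B^{i+1}$, then $tx\notin B^{i+2}$. As $d_i=1$, there are $\mu,\nu\neq0$ with $x\equiv\nu y_1\cdots y_i$ and $y_2\cdots y_{i+1}\equiv\mu y_1\cdots y_i$ modulo $B^{i+1}$. So modulo $B^{i+2}$
$$tx\equiv\nu\, y_1(y_1\cdots y_i)\equiv\nu\mu^{-1}y_1y_2\cdots y_{i+1}\not\equiv0 .$$

**Step 2: replace the letters by $t$ one at a time.** We claim $t^jy_1\cdots y_{k-j}\notin B^{k+1}$ for $0\le j\le k$. This holds for $j=0$. If it holds for some $j<k$, Step 1 with $i=k$ gives $(t^{j+1}y_1\cdots y_{k-j-1})\,y_{k-j}\notin B^{k+2}$, so the bracket is not in $B^{k+1}$.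

**Step 3: conclusion.** Step 2 with $j=k$ gives $t^k\notin B^{k+1}$, and then Step 1 gives $t^i\notin B^{i+1}$ for $k\le i\le C$. In particular $t^C\ne0$. If $t$ is now any uniformizer, then $t^i\notin B^{i+1}$ for $i\le C$, since otherwise $t^C\in B^{C+1}=0$. As $d_i=1$ for $n+1\le i\le C$, $B^i=Ft^i+B^{i+1}$, and the last claim follows by descending induction on $i$. $\square$

## The annihilator $R$ and the left ideal $L_t$

The shift will keep fixed a part of $B$ of bounded dimension and move the powers of $t$. This section identifies that part. Let $B\in\mathcal V_C$ and let $t$ be a uniformizer. Put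
$$S_t=\langle t,\dots,t^C\rangle\cong xF[x]/(x^{C+1}),\qquad s=C-n\ (\ge2n+1),$$
$$L_t=\{b\in B:\ bt^n=0\},\qquad R=\{b\in B:\ bB^{n+1}=0\}.$$
$L_t$ is a left ideal. $R$ is the left annihilator of an ideal, hence a two-sided ideal, and it does not depend on $t$. For $f\in F[x]$ the expressions $f(t)b$ and $bf(t)$ make sense even if $f(0)\neq0$, and for $k\ge1$ we write $t^kF[t]$ for the span of the $t^j$ with $j\ge k$.

**Example.** For $B=B_C(\alpha,\beta)$, $n=r=1$, $C\ge4$, we have $L_t=\langle v,t^C\rangle$ and $R=\langle v,t^{C-1},t^C\rangle$. For the uniformizer $t'=t+v$ we have $(v-\beta t^{C-1})(t+v)=\beta t^C-\beta t^C=0$, so $L_{t'}=\langle v-\beta t^{C-1},t^C\rangle$. Thus $L_t$ really depends on $t$, and this is why $R$ will be the part that is kept.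

**Lemma 3.** Let $B\in\mathcal V_C$ and let $t$ be a uniformizer.

1. $L_t\subseteq R$, $B=L_t+S_t$, $L_t\cap S_t=B^{s+1}$, $R\cap S_t=B^s$, $R=L_t\oplus Ft^s$, $\dim L_t=r+n$, $\dim R=r+n+1$.
2. $B^nL_t\subseteq B^{s+1}$.
3. $RB^{n+1}=0$ and $B^{2n}R=0$.
4. $BR+RB\subseteq L_t$. In particular $L_t$ is an ideal.
5. If $v\in L_t$, $g\in xF[x]$ and $t'=g(t)+v$, then $t'^i=g(t)^i$ for all $i\ge2n+1$.

*Proof.* (1) By Lemma 2, $B^{n+1}=t^{n+1}F[t]$, so $bt^n=0$ implies $bB^{n+1}=0$; this is $L_t\subseteq R$. For $b\in B$ we have $bt^n\in B^{n+1}$, so $bt^n=f(t)t^n$ with $f\in xF[x]$, and $b-f(t)\in L_t$. So $B=L_t+S_t$. Next, $f(t)t^n=0$ iff $f\in x^{s+1}F[x]$, and $f(t)t^{n+1}=0$ iff $f\in x^sF[x]$. Since $s\ge n+1$, Lemma 2 turns these into $L_t\cap S_t=B^{s+1}$ and $R\cap S_t=B^s$. By the modular law $R=L_t+(R\cap S_t)=L_t+B^s=L_t+Ft^s$, and $t^s\notin L_t$. Finally $\dim L_t=\dim B-\dim S_t+\dim B^{s+1}=(C+r)-C+n$.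

(2) Let $y\in B^n$ and $\ell\in L_t$. Then $y\ell\in B^{n+1}\subseteq S_t$ and $(y\ell)t^n=0$. So $y\ell\in L_t\cap S_t=B^{s+1}$.

(3) The first equality is the definition of $R$. By (2), $B^{2n}L_t\subseteq B^nB^{s+1}\subseteq B^{C+1}=0$. Also $B^{2n}t^s\subseteq B^{C+n}=0$. Now use $R=L_t\oplus Ft^s$.

(4) Let $a\in R$, $b\in B$. Then $abt^n\in aB^{n+1}=0$, so $ab\in L_t$. By (1), $at^n\in Ft^{s+n}=Ft^C$, so $bat^n\in B^{C+1}=0$ and $ba\in L_t$.

(5) With $g=g(t)$, telescoping gives
$$t'^i-g^i=\sum_{m=0}^{i-1}t'^{\,i-1-m}\,v\,g^m .$$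
For $m\ge n$, $g^m$ is $t^n$ times a polynomial in $t$, so $vg^m=0$. For $m\le n-1$ we have $i-1-m\ge n+1$. Splitting off $n$ factors and using (2), $t'^{\,i-1-m}v\in B^{(i-1-m-n)+(s+1)}=B^{C+i-m-2n}$. Multiplying by $g^m$ puts the summand in $B^{C+i-2n}\subseteq B^{C+1}=0$. $\square$

Part (5) is the workhorse for changes of uniformizer: in degrees $\ge2n+1$ the component $v$ is invisible.

## Sliding the powers of $t$: the algebra $\Sigma^e_t(B)$

Since $B=R+S_t$ and $R\cap S_t=\langle t^j:j\ge s\rangle$, the algebra $B$ is obtained by gluing $R$ to a polynomial algebra $xF[x]$ acting on it, by identifying $x^j$ with $t^j\in R$ for $j\ge s$. The idea is to glue with an offset: identify $x^{j+e}$ with $t^j$.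

**Definition (shift).** Let $B\in\mathcal V_C$, let $t$ be a uniformizer, and let $e\in\mathbb Z$ with $C+e\ge3n+1$. Let $E_t=E_t(B)=R\oplus xF[x]$ with
$$(a,f)(b,h)=(ab+ah(t)+f(t)b,\ fh),$$
let $K_e$ be the span of the elements
$$k_j=(-t^j,\ x^{j+e}),\quad j\ge s\qquad(t^j=0\text{ for }j>C),$$
and put $\Sigma^e_t(B)=E_t/K_e$.

**$E_t$ is associative**, because $(a,f)\mapsto(a+f(t),f)$ identifies it with the subalgebra $\{(b,f):b-f(t)\in R\}$ of $B\times xF[x]$.

**$K_e$ is an ideal.** Note $j\ge s\ge2n+1$ and $j+e\ge s+e=(C+e)-n\ge2n+1$. First, $(0,x)k_j=k_j(0,x)=k_{j+1}$. For $a\in R$, Lemma 3(3) gives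
$$(a,0)k_j=(-at^j+at^{j+e},0)=0,\qquad k_j(a,0)=(-t^ja+t^{j+e}a,0)=0 .$$
Here $RB^{n+1}=0$ and $B^{2n}R=0$ make *both* terms vanish separately, which is why an offset is permitted at all.

Write $\tau$ for the image of $(0,x)$ and $\iota(a)$ for the image of $(a,0)$. The map $\iota:R\to\Sigma^e_t(B)$ is an injective homomorphism: the second components $x^{j+e}$ of the $k_j$ are linearly independent, so $K_e\cap(R\oplus0)=0$. Its image is an ideal, and
$$\iota(a)f(\tau)=\iota(af(t)),\quad f(\tau)\iota(a)=\iota(f(t)a),\quad \tau^{j+e}=\iota(t^j)\ (j\ge s).\tag{5}$$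

**Example.** For $B=B_C(\alpha,\beta)$ with $r=n=1$ and $C,C+e\ge4$: $\iota(v)\tau=\iota(vt)=0$, $\tau\iota(v)=-\alpha\iota(t^C)=-\alpha\tau^{C+e}$, $\iota(v)^2=\beta\tau^{C+e}$. So $\Sigma^e_t(B_C(\alpha,\beta))\cong B_{C+e}(\alpha,\beta)$: this is the naive shift, now without a classification.

The next lemma says that $\Sigma^e_t$ stays within our class of algebras and can be undone.

**Lemma 4.** $B'=\Sigma^e_t(B)\in\mathcal V_{C+e}$, $\tau$ is a uniformizer of $B'$, $R(B')=\iota(R)$, and $\Sigma^{-e}_\tau(B')\cong B$.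

*Proof.* **Step 1: dimension.** $B'/\iota(R)\cong xF[x]/(x^{s+e})$, so $\dim B'=(r+n+1)+(s+e-1)=C+e+r$.

**Step 2: the powers of $B'$, to read off class and coclass.** As $B'=\iota(R)+\tau F[\tau]$, $B'^{\,n+1}$ is spanned by products of $n+1$ factors from $\iota(R)\cup\tau F[\tau]$. If no factor is from $\iota(R)$, the product lies in $\tau^{n+1}F[\tau]$. Otherwise, by (5), it equals $\iota(w)$, where $w$ is the corresponding product in $B$ (with $f(t)$ in place of $f(\tau)$). Then
$$w\in R\cap B^{n+1}\subseteq R\cap S_t=B^s,\qquad \iota(w)\in\langle\tau^{j+e}:j\ge s\rangle\subseteq\tau^{n+1}F[\tau].$$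
Hence $B'^{\,n+1}=\tau^{n+1}F[\tau]$. Since $\iota(a)\tau^j=\iota(at^j)=0$ for $j\ge n+1$, multiplying by $B'$ repeatedly gives $B'^{\,i}=\tau^iF[\tau]$ for $i\ge n+1$. Now $\tau^{C+e}=\iota(t^C)\ne0$ and $\tau^{C+e+1}=\iota(t^{C+1})=0$. So $B'$ is nilpotent of class $C+e$, hence of coclass $r$ by Step 1; $d_{n+1}(B')=1$; and $\tau$ is a uniformizer.

**Step 3: $R(B')$.** $\iota(R)$ kills $B'^{\,n+1}=\tau^{n+1}F[\tau]$ from the left, so $\iota(R)\subseteq R(B')$. Both have dimension $r+n+1$, by Lemma 3(1) for $B'$. So they are equal.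

**Step 4: undoing the shift.** By (5), $\iota$ identifies $E_\tau(B')=\iota(R)\oplus xF[x]$ with $E_t(B)$. For $B'$ the number $s$ is replaced by $s+e$, and the ideal $K_{-e}$ of $E_\tau(B')$ is spanned by $(-\tau^i,x^{i-e})$, $i\ge s+e$, that is, by $(-\iota(t^j),x^j)$, $j\ge s$. It corresponds to $K_0\subseteq E_t(B)$. Finally $(a,f)\mapsto a+f(t)$ is a homomorphism of $E_t(B)$ onto $R+S_t=B$ with kernel $\{(-f(t),f):f(t)\in R\}$. As $f(t)\in R$ iff $f\in x^sF[x]$, the kernel is $K_0$. So $\Sigma_\tau^{-e}(B')\cong E_t(B)/K_0\cong B$. $\square$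

To be a map of graphs, the shift must commute with taking parents. If $C\ge3n+2$ and $B\in\mathcal V_C$, then $\bar B=B/B^C$ lies in $\mathcal V_{C-1}$ (note $\dim B^C=1$ and $n+1\le C-1$), and the image $\bar t$ of a uniformizer $t$ is a uniformizer because $t^{C-1}\notin B^C$.

**Lemma 5.** Let $C\ge3n+2$ and $C+e\ge3n+2$, $B\in\mathcal V_C$, $\bar B=B/B^C$ and $B'=\Sigma^e_t(B)$. Then $B'/B'^{\,C+e}\cong\Sigma^e_{\bar t}(\bar B)$.

*Proof.* The map $(a,f)\mapsto(\bar a,f)$ is a homomorphism $E_t(B)\to E_{\bar t}(\bar B)$, since $R(B)$ maps into $R(\bar B)$. It maps $K_e(B)$ into $K_e(\bar B)$, where the index runs over $j\ge s-1$. So it induces $B'\to\Sigma^e_{\bar t}(\bar B)$ with $\tau\mapsto\bar\tau$.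

*It is onto.* The image of $R(B)$ in $R(\bar B)$ has dimension $r+n$, since $B^C\subseteq R(B)$; and $\dim R(\bar B)=r+n+1$. The element $\bar t^{\,s-1}\in R(\bar B)$ is not in the image, since otherwise $t^{s-1}\in R+B^C=R$, contrary to $R\cap S_t=B^s$. Hence $R(\bar B)=\overline{R(B)}+F\bar t^{\,s-1}$. In $\Sigma^e_{\bar t}(\bar B)$ we have $\iota(\bar t^{\,s-1})=\bar\tau^{\,s-1+e}$, so everything is hit.

*Kernel.* The dimensions are $C+e+r$ and $C-1+e+r$, so the kernel is one-dimensional. It contains $\tau^{C+e}\ne0$, because $\Sigma^e_{\bar t}(\bar B)$ has class $C+e-1$. So it is $F\tau^{C+e}=B'^{\,C+e}$. $\square$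

## Changing the uniformizer

So far everything works over any field and for any $e$; the obstruction found in coclass one is that $\Sigma^e_t(B)$ depends on $t$. Here is the condition that removes it.

**Lemma 6.** Suppose $u^e\equiv1\pmod{x^n}$ for all $u\in F[[x]]^\times$. Let $B\in\mathcal V_C$ and $C+e\ge3n+1$. Then $\Sigma^e_t(B)\cong\Sigma^e_{t'}(B)$ for all uniformizers $t,t'$ of $B$.

*Proof.* **Step 1: find in $B'=\Sigma^e_t(B)$ a candidate for the generator belonging to $t'$.** By Lemma 3(1), $t'=g(t)+v$ with $v\in L_t$ and $g=xu\in xF[x]$. By Lemma 3(5), $g(t)^C=t'^C\ne0$, so $u(0)\ne0$. In $B'$, with its $\tau$ and $\iota$, put $t''=g(\tau)+\iota(v)$. By (5),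
$$t''\iota(a)=\iota(t'a),\qquad\iota(a)t''=\iota(at')\qquad(a\in R).\tag{6}$$

**Step 2: compare $t''^{\,j+e}$ with $\iota(t'^j)$.** We have $\iota(v)\tau^n=\iota(vt^n)=0$, so $\iota(v)\in L_\tau(B')$, and Lemma 3(5) applies to $t''$ in $B'$ as well as to $t'$ in $B$. Let $j\ge s$. Since $j\ge2n+1$ and $j+e\ge2n+1$,
$$t'^j=g(t)^j=t^ju(t)^j,$$
$$t''^{\,j+e}=g(\tau)^{j+e}=\tau^{j+e}u(\tau)^{j+e}=\iota\big(t^ju(t)^{j+e}\big)=\iota\big(t'^j\,u^e(t)\big).$$
(If $e<0$, $u^e$ is a power series; evaluating it at the nilpotent $t$ is harmless.) By hypothesis $u^e=1+\lambda x^n+\cdots$. Since $t'^jt^i=0$ for $j+i>C=s+n$, only $j=s$ sees the coefficient $\lambda$: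
$$t''^{\,s+e}=\iota(t'^s+z),\quad z=\lambda t'^st^n\in B^C;\qquad t''^{\,j+e}=\iota(t'^j)\quad(j>s).\tag{7}$$

**Step 3: absorb the error $z$.** By Lemma 3(1) for $t'$, $R=L_{t'}\oplus Ft'^s$. Let $\pi:R\to F$ be linear with kernel $L_{t'}$ and $\pi(t'^s)=1$, and let $\varphi(a)=a+\pi(a)z$. Since $z\in B^C\subseteq B^{s+1}\subseteq L_{t'}$, we have $\pi(z)=0$ and $\varphi$ is bijective on $R$. As $t'^j\in L_{t'}$ for $j>s$, (7) becomes
$$\iota\varphi(t'^j)=t''^{\,j+e}\qquad\text{for all }j\ge s.\tag{8}$$

**Step 4: the isomorphism.** Define $\Phi:E_{t'}(B)\to B'$ by $\Phi(a,f)=\iota\varphi(a)+f(t'')$. To see that $\Phi$ is multiplicative, compute with (6):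
$$\Phi(a,f)\Phi(b,h)=\iota\big(\varphi(a)\varphi(b)+\varphi(a)h(t')+f(t')\varphi(b)\big)+(fh)(t'').$$
As $z$ annihilates $B$ on both sides, the bracket equals $y=ab+ah(t')+f(t')b$. By Lemma 3(4), $y\in L_{t'}$, so $\varphi(y)=y$. Thus the product is $\iota\varphi(y)+(fh)(t'')=\Phi\big((a,f)(b,h)\big)$.

By (8), $\Phi$ kills $(-t'^j,x^{j+e})$ for all $j\ge s$, so it induces a homomorphism $\Sigma^e_{t'}(B)\to B'$. Its image contains $\iota(R)$ and $t''$, hence $g(\tau)=t''-\iota(v)$, hence $\tau$, because $g=xu$ with $u(0)\ne0$ and $\tau$ is nilpotent. So the map is onto. Both sides have dimension $C+e+r$. $\square$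

**Remark.** If $u^e\equiv1$ modulo $x^{n+1}$ then $\lambda=0$ and Step 3 is not needed. Over $\mathbb F_q$ this would prove periodicity with $\mathbf d_{r+1}$ in place of $\mathbf d_r$. The correction $\varphi$ is what gains the sharper value; for $r=n=1$ it is the difference between $(q-1)p$ and $q-1$.

## The shift as an isomorphism of graphs

Let $F=\mathbb F_q$ and $d=\mathbf d_n$. Then $u^{\pm md}\equiv1$ modulo $x^n$ for all $u\in F[[x]]^\times$ and $m\ge1$. An isomorphism $\phi:B\to B_1$ induces $\Sigma^e_t(B)\cong\Sigma^e_{\phi(t)}(B_1)$. With Lemma 6, $\Sigma^{\pm md}$ is well defined on isomorphism classes, whenever the class of the result is at least $3n+1$. By Lemma 4, applied with $e=d$ and with $e=-d$, the maps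
$$\Sigma^d:\mathcal V_C\to\mathcal V_{C+d},\qquad\Sigma^{-d}:\mathcal V_{C+d}\to\mathcal V_C$$
are mutually inverse bijections on isomorphism classes for every $C\ge3n+1$. By Lemma 5, for $C\ge3n+2$ the parent of $\Sigma^d(B)$ is $\Sigma^d$ of the parent of $B$. Hence:
$$\begin{gathered}\Sigma^d\text{ is an isomorphism from the full subgraph on }\textstyle\bigcup_{C\ge3n+1}\mathcal V_C\\ \text{onto the full subgraph on }\textstyle\bigcup_{C\ge3n+1+d}\mathcal V_C.\end{gathered}\tag{9}$$
If $A\in\mathcal V_C$, then by (2) every descendant $B$ of $A$ has $d_{n+1}(B)=d_{n+1}(A)=1$, so it lies in some $\mathcal V_{C'}$. Therefore (9) restricts to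
$$T(A)\cong T(\Sigma^d(A))\qquad\text{for all }A\in\mathcal V_C,\ C\ge3n+1.\tag{10}$$

For Theorem A one more thing is needed: for $A=A_i$ on the infinite path, $\Sigma^d(A_i)$ must be $A_{i+d}$ and not some other vertex of the same class.

## Algebras on an infinite path

An algebra on an infinite path is a quotient of algebras of much larger class on the same path. Cutting off the top $n$ layers of such an algebra turns the sum $B=L_t+S_t$ into a direct sum. That makes the shift visible.

**Lemma 7 (any field).** Let $A$, of class $c\ge3n+1$ with $d_{n+1}(A)=1$, lie on an infinite path in $G_F(r)$, and let $\delta\ge1$. There are an algebra $\tilde B$, isomorphic to the member of class $c+\delta$ of the path, an $r$-dimensional ideal $I$ of $\tilde B$ and $t\in\tilde B$ with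
$$\tilde B=I\oplus\langle t,\dots,t^{c+\delta}\rangle,\quad t^{c+\delta+1}=0,\quad t^nI=It^n=0,\quad A\cong\tilde B/\langle t^{c+1},\dots,t^{c+\delta}\rangle,$$
and $\Sigma^\delta_{\bar t}(A)\cong\tilde B$, where $\bar t$ is the image of $t$.

*Proof.* **Step 1: construct $\tilde B$ by cutting off $n$ layers.** Let $B$ be the member of class $D=c+\delta+n$ of the path. By (2), $d_{n+1}(B)=d_{n+1}(A)=1$, so $B\in\mathcal V_D$. Choose a uniformizer $t$ of $B$. For $B$, the number $s$ is $D-n=c+\delta$, so $L_t\cap S_t=B^{c+\delta+1}$. Put $\tilde B=B/B^{c+\delta+1}$ and $I=L_t/B^{c+\delta+1}$, and denote the image of $t$ again by $t$. Since $B=L_t+S_t$, the sum $\tilde B=I\oplus\langle t,\dots,t^{c+\delta}\rangle$ is direct. $I$ is an ideal by Lemma 3(4), of dimension $(r+n)-n=r$. We have $It^n=0$ by definition of $L_t$, and $t^nI=0$ since $t^nL_t\subseteq B^{c+\delta+1}$ by Lemma 3(2). By Lemma 2, $A\cong B/B^{c+1}\cong\tilde B/\langle t^{c+1},\dots,t^{c+\delta}\rangle$.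

**Step 2: determine $R(A)$.** Identify $A=I\oplus\langle t,\dots,t^c\rangle$ and put $s=c-n$. Since $A^{n+1}=\langle t^{n+1},\dots,t^c\rangle$ and $It^n=0$, we have $R(A)\supseteq I\oplus\langle t^s,\dots,t^c\rangle$. Both have dimension $r+n+1$, so they are equal.

**Step 3: a map $R(A)\to\tilde B$ that slides the powers of $t$.** For $\rho=i+\sum_{j=s}^c\alpha_jt^j\in R(A)$, with $i\in I$, let
$$\theta(\rho)=i+\sum_{j=s}^c\alpha_jt^{j+\delta}\in\tilde B .$$
Then $\theta(t\rho)=t\theta(\rho)$ and $\theta(\rho t)=\theta(\rho)t$: the term $j=c$ disappears on both sides, since $t^{c+1}=0$ in $A$ and $t^{c+1+\delta}=0$ in $\tilde B$. Let also $\rho'=i'+\sum\alpha_j't^j$. As $s\ge n$, mixed products of $I$ with these powers of $t$ vanish. As $2s>c$ and $2s+2\delta>c+\delta$, products of two of these powers vanish, in $A$ and in $\tilde B$ respectively. So $\theta(\rho\rho')=ii'=\theta(\rho)\theta(\rho')$.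

**Step 4: conclusion.** By Step 3, $(\rho,f)\mapsto\theta(\rho)+f(t)$ is a homomorphism $E_{\bar t}(A)\to\tilde B$. It is onto, since its image contains $I$ and $t$. It kills $(-\bar t^j,x^{j+\delta})$ for $j\ge s$: for $j\le c$ by definition of $\theta$, for $j>c$ because both parts map to $0$. So it induces a map from $\Sigma^\delta_{\bar t}(A)$ onto $\tilde B$, and both have dimension $c+\delta+r$. $\square$

*Proof of Theorem A.* The case $r=0$ was done above. Let $r\ge1$. For $cl(A_i)\ge n+1$ the number $d_{n+1}(A_i)$ does not depend on $i$, by (2). By Lemma 1, $d_{r+1}(A_i)=1$ when $cl(A_i)\ge r+1$. So $n(T)\le r$. Now let $n=n(T)$ or $n=r$, and $d=\mathbf d_n$. If $cl(A_i)\ge3n+1$, then $d_{n+1}(A_i)=1$, so $A_i\in\mathcal V_{cl(A_i)}(r,n)$. Lemma 7 with $\delta=d$ gives $\Sigma^d(A_i)\cong A_{i+d}$, and (10) gives $T(A_i)\cong T(A_{i+d})$. If $cl(A_\ell)\ge3n+1$, this holds for every $i\ge\ell$. Such $\ell$ exist, since the class grows by one along the path. $\square$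

## The whole graph

*Proof of Theorem B.* **Step 1: the isomorphism of subgraphs.** This is (9) with $n=r$, since $\mathcal V_C(r,r)$ contains all algebras of coclass $r$ and class $C\ge3r+1$.

**Step 2: infinite paths do not branch.** We claim:
$$\text{if }F=\mathbb F_q\text{ and }A\in\mathcal V_C(r,n)\text{ lies on an infinite path, then }T(A)\text{ is a coclass tree.}\tag{11}$$
By Lemma 7 with $\delta=m\mathbf d_n$, the member of class $C+m\mathbf d_n$ of any infinite path through $A$ is $\Sigma^{m\mathbf d_n}(A)$, for all $m\ge1$. Since a vertex determines its ancestors, the path is determined from $A$ on. Moreover $T(A)$ is then contained in a maximal coclass tree: a coclass tree properly containing $T(A)$ is $T(P)$ for an ancestor $P$ of $A$, and there are finitely many ancestors, forming a chain.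

**Step 3: finitely many maximal coclass trees.** Let $T$ be one, with root $A_1$. We claim that $cl(A_1)\le3r+1$. Otherwise $A_1$ has class at least $3r+2$, its last power is one-dimensional, and so it has a parent $P$ of class $\ge3r+1$ in $G_F(r)$. $P$ lies on an infinite path, so $T(P)\supsetneq T(A_1)$ is a coclass tree by (11), contradicting maximality. Hence the infinite path of $T$ contains a vertex of class $3r+1$. If two maximal coclass trees share this vertex, both roots are equal to it or ancestors of it. The ancestors form a chain, so one tree contains the other, and by maximality they coincide. Algebras of class $3r+1$ and coclass $r$ have dimension $4r+1$, and over $\mathbb F_q$ there are finitely many of them.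

**Step 4: vertices of class at least $4r+1$.** Let $B$ have class $C\ge4r+1$ and coclass $r$. Then $B\in\mathcal V_C(r,r)$. Let $t$ be a uniformizer. Exactly as in Step 1 of Lemma 7, with $n=r$, the quotient $B/B^{C-r+1}$ equals $I\oplus\langle t,\dots,t^{C-r}\rangle$ with an ideal $I=L_t/B^{C-r+1}$ of dimension $r$ and $t^rI=It^r=0$. We show that this quotient lies on an infinite path. For $i\ge C-r$ let
$$M_i=(I\oplus xF[x])/(0\oplus x^{i+1}F[x]),\qquad(a,f)(b,h)=(ab+ah(t)+f(t)b,\ fh).$$
Before passing to the quotient this is associative, since $(a,f)\mapsto(a+f(t),f)$ embeds it into $(B/B^{C-r+1})\times xF[x]$. We divide by an ideal since $t^{i+1}$ acts as $0$ on $I$. A product of $r+1$ factors from $I\cup xF[x]$ with a factor in $I$ lies in $I$. It vanishes, because computed in $B/B^{C-r+1}$ it lies in $I\cap\langle t^j:j\ge r+1\rangle=0$. So $M_i^{\,r+1}=\langle x^l:r+1\le l\le i\rangle$, and as $Ix^l=0$ for $l\ge r$, $M_i^{\,j}=\langle x^l:j\le l\le i\rangle$ for $j\ge r+1$. Thus $M_i$ has class $i$, dimension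 $r+i$, coclass $r$, and $M_i\cong M_{i+1}/M_{i+1}^{\,i+1}$. The map $(a,f)\mapsto a+f(t)$ shows $M_{C-r}\cong B/B^{C-r+1}$. So the ancestor $M_{C-r}$ of $B$, at distance $r$ and of class $C-r\ge3r+1$, lies on an infinite path. By (11), $T(M_{C-r})$ is a coclass tree. It contains $B$, and $B$ has distance at most $r$ from its infinite path. $\square$

## Descendants of $W_c$ at distance one and two

For Theorem C we count vertices close to the path $W_r\to W_{r+1}\to\cdots$. Let $F$ be any field, $r\ge1$. Put $I_0=\langle t_0^jv_0:0\le j<r\rangle\subseteq W_c$, so $I_0^2=0$. Fix $\varepsilon\in\{1,2\}$ with $\varepsilon\le r$, and $C\ge4r+4$, and put $N=C-\varepsilon+1$. An algebra $B$ of class $C$ and coclass $r$ has distance $\varepsilon$ from $W_{C-\varepsilon}$ in $T(W_{C-\varepsilon})$ exactly when $B/B^N\cong W_{C-\varepsilon}$.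

**Lemma 8.** The isomorphism classes of $B$ of class $C$ and coclass $r$ with $B/B^N\cong W_{C-\varepsilon}$ correspond bijectively to the classes of pairs $(\alpha,\beta)\in(F[x]/(x^\varepsilon))^2$ under the relation: $(\alpha,\beta)\sim(\alpha',\beta')$ iff there are units $u,w$ of $F[x]/(x^\varepsilon)$ such that, with $g=xu$,
$$\alpha'(g)\,u^N=w\,g'\,\alpha,\qquad\beta'(g)\,u^N=w^2\beta\qquad\text{in }F[x]/(x^\varepsilon).\tag{12}$$

(If $u$ is known modulo $x^\varepsilon$, then $g$ is known modulo $x^{\varepsilon+1}$ and $g'$ modulo $x^\varepsilon$, so (12) makes sense.)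

*Proof.* Call a pair $(t,v)$ in an algebra $B$ an *$(\alpha,\beta)$-frame* if $t^{C+1}=0$, the elements $t^i$ $(1\le i\le C)$ and $t^jv$ $(0\le j<r)$ form a basis of $B$, and
$$vt^r=0,\qquad[v,t]=a,\qquad v^2=b,\qquad\text{where } a=t^N\alpha(t),\ b=t^N\beta(t).\tag{13}$$

**Step 1: a frame determines the algebra.** Let $(t,v)$ be an $(\alpha,\beta)$-frame. The commutator $[v,\cdot\,]$ is a derivation and $a$ commutes with $t$, so
$$vf(t)=f(t)v+af'(t)\qquad(f\in F[x]).\tag{14}$$
With $f=x^r$: $t^rv=-rt^{r-1}a$, a combination of powers $t^l$ with $l\ge N+r-1\ge C$. So $t^jv=0$ for $j\ge r+1$, and since $N\ge r+1$, also $f(t)av=f(t)bv=0$ for all $f\in F[x]$. By (14), $t^iv\cdot t^jv=t^i(t^jv+jat^{j-1})v=t^{i+j}b$. Together with (14) for $t^jv\cdot t^i$, all products of basis elements are determined by $(\alpha,\beta)$. So two algebras with $(\alpha,\beta)$-frames for the same $(\alpha,\beta)$ are isomorphic.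

**Step 2: every $B$ as in the lemma has a frame.** $B\in\mathcal V_C(r,r)$, so it has a uniformizer $t$. Write its image in $W_{C-\varepsilon}$ as $\bar t=g(t_0)+i$ with $g\in xF[x]$, $i\in I_0$. Since $W_{C-\varepsilon}$ is commutative and $I_0^2=0$, $\bar t^{\,j}=g^j+jg^{j-1}i=g^j$ for $j\ge r+1$ (where $g=g(t_0)$). As $\bar t^{\,C-\varepsilon}\ne0$, $g=xu$ with $u(0)\ne0$. Now $\bar t^{\,N}=0$, $v_0^2=0$, $\bar t^{\,r}v_0=g^rv_0=0$, and $\bar t,v_0$ generate $W_{C-\varepsilon}$ modulo its square. So $t_0\mapsto\bar t$, $v_0\mapsto v_0$ defines a surjective endomorphism, hence an automorphism, and we may assume $\bar t=t_0$.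

Let $v_1\in B$ lift $v_0$. Then $v_1t^r\in B^N$, so $v_1t^r=f(t)t^r$ with $f\in x^{N-r}F[x]$. Put $v=v_1-f(t)$; then $vt^r=0$. The image $\bar v=v_0-f(t_0)$ commutes with $t_0$, and $\bar v^2=0$, because $f(t_0)v_0=0$ (as $N-r\ge r$) and $f(t_0)^2=0$ (as $2(N-r)\ge N$). Hence $[v,t]$ and $v^2$ lie in $B^N=\langle t^N,\dots,t^C\rangle$, which gives (13) with $\alpha,\beta\in F[x]/(x^\varepsilon)$, because $t^{N+\varepsilon}=t^{C+1}=0$. Modulo $B^N$ the elements $t^i$ $(i<N)$ and $t^jv$ $(j<r)$ become a basis of $W_{C-\varepsilon}$, so with $t^N,\dots,t^C$ they form a basis of $B$.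

**Step 3: every $(\alpha,\beta)$ occurs.** Let $S=xF[x]/(x^{C+1})$, $Q=x^NF[x]/(x^{C+1})$, $a=x^N\alpha$ and $b=x^N\beta$ in $Q$. On $S\oplus F[x]/(x^{r+1})$ put
$$(f,h)(f_1,h_1)=(ff_1+ahf_1'+bhh_1,\ fh_1+hf_1).$$
This is well defined: $x^{r+1}a=x^{r+1}b=0$ since $N+r+1\ge C+1$, and $x^Ca=0$. Also $Q$ acts as $0$ on $F[x]/(x^{r+1})$, since $N\ge r+1$, and $aq'=0$ for $q\in Q$, since $2N-1\ge C+1$. Using these two facts, both bracketings of a triple product have first component
$$ff_1f_2+a(hf_1'f_2+hf_1f_2'+fh_1f_2')+b(hh_1f_2+hf_1h_2+fh_1h_2)$$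
and second component $ff_1h_2+fh_1f_2+hf_1f_2$. So the product is associative.

The element $k=(rx^{r-1}a,\,x^r)$ annihilates everything on both sides, because for $f\in S$ we have $fx^{r-1}a=0$ and $ax^r=bx^r=0$ (as $N+r\ge C+1$), $a(x^{r-1}a)'=0$, $x^rf=0$ modulo $x^{r+1}$, and $x^{r-1}a\in Q$ acts as $0$ on the second summand. Let $B(\alpha,\beta)$ be the quotient by $Fk$; it has dimension $C+r$. Let $t,v$ be the images of $(x,0)$ and $(0,1)$. Then $t^jv$ is the image of $(0,x^j)$, and $vt=(a,x)$, so $[v,t]=a$. Moreover $v^2=b$ and $vt^r=(rx^{r-1}a,x^r)=k=0$. So $(t,v)$ is an $(\alpha,\beta)$-frame.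

The image of $Q$, again written $Q$, is an ideal with $vQ=Qv=0$. Dividing by it turns $k$ into $(0,x^r)$ and makes the product commutative, and the quotient is $W_{N-1}=W_{C-\varepsilon}$, of class $N-1$. So $B(\alpha,\beta)^N\subseteq Q$. As $t^j\in B(\alpha,\beta)^N$ for $j\ge N$, equality holds, and then $B(\alpha,\beta)^i=\langle t^j:j\ge i\rangle$ for $i\ge N$. So $B(\alpha,\beta)$ has class $C$, coclass $r$, and its quotient by its $N$-th power is $W_{C-\varepsilon}$.

**Step 4: isomorphic algebras satisfy (12).** Let $B=B(\alpha,\beta)\cong B(\alpha',\beta')$. Then $B$ has an $(\alpha',\beta')$-frame $(t',v')$ besides its $(\alpha,\beta)$-frame $(t,v)$. Write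
$$t'=g+hv,\quad v'=m+wv,\qquad g=g(t)\text{ etc.},\quad g=xu,\ m\in xF[x],\ h,w\in F[x].$$
Since $hvt^r=0$, $hv\in L_t$ (with $n=r$), and Lemma 3(5) gives $t'^i=g^i$ for $i\ge2r+1$. As $t'^C\ne0$, $u(0)\ne0$. From $0=v't'^{\,2r+1}=(m+wv)g^{2r+1}=mg^{2r+1}$ we see that $m\in x^{C-2r}F[x]$ modulo $x^{C+1}$, and we take $m$ so. The square $B^2$ has codimension $2$ with complement $\langle t,v\rangle$. Modulo $B^2$, $t'\equiv u(0)t+h(0)v$ and $v'\equiv w(0)v$. These generate $B/B^2$, so $w(0)\ne0$.

Now use (14), Step 1 and $C\ge4r+4$. We have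
$$[wv,g]=wag',\qquad[wv,hv]=whb-hwb=0,\qquad[m,hv]=-ham'=0,$$
the last since $N+C-2r-1\ge C+1$. Also $mv=0$, $m^2=0$, $am'=0$, so $wvm=w(mv+am')=0$, and $mwv=wmv=0$. Finally $(wv)^2=w(wv+aw')v=w^2b$. Therefore
$$t'^N\alpha'(t')=[v',t']=wg'a,\qquad t'^N\beta'(t')=v'^2=w^2b .$$
Since $N\ge2r+1$, the left sides are $t^Nu^N\alpha'(g)$ and $t^Nu^N\beta'(g)$, evaluated at $t$. As $t^N\psi(t)=0$ iff $\psi\in x^\varepsilon F[x]$, this is (12).

**Step 5: (12) implies isomorphism.** Given (12), lift $u,w$ to polynomials and put $t'=g(t)$, $v'=w(t)v$ in $B(\alpha,\beta)$. Then $v't'^r=wvt^ru^r=0$, $[v',t']=wag'=t'^N\alpha'(t')$ and $v'^2=w^2b=t'^N\beta'(t')$. Since $u(0),w(0)\ne0$, the $t'^i$ form a basis of $\langle t,\dots,t^C\rangle$, and modulo this space the $t'^jv'=t^ju^jwv$ $(0\le j<r)$ are related to the $t^jv$ by a triangular matrix with nonzero diagonal. So $(t',v')$ is an $(\alpha',\beta')$-frame, and $B(\alpha,\beta)\cong B(\alpha',\beta')$ by Step 1. $\square$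

**The count at distance one ($\varepsilon=1$, $N=C$, any field).** Here (12) reads $\alpha'=w_0u_0^{1-C}\alpha$, $\beta'=w_0^2u_0^{-C}\beta$, the same relation as (3). So for $C\ge4r+4$ the number of children of $W_{C-1}$ is
$$\mathrm{ch}(C)=|F^*/F^{*(C-2)}|+|F^*/F^{*2}F^{*C}|+2.\tag{15}$$

**The count at distance two ($\varepsilon=2$, $r\ge2$, $F=\mathbb F_q$, $N=C-1$).** Write $(M)=\gcd(q-1,M)$, which is the index of the $M$-th powers in $F^*$. Let $u=u_0(1+\rho x)$, $w=w_0(1+\sigma x)$. Modulo $x^2$ we have $u^N=u_0^N(1+N\rho x)$, $g'=u_0(1+2\rho x)$ and $\beta'(g)=\beta'_0+\beta_1'u_0x$. The valuations of $\alpha$ and $\beta$ are invariants, so we may treat the cases separately.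

*Case $\alpha_0\ne0$.* With $u=1$, $w=\alpha^{-1}$ we normalize $\alpha=1$. What remains is $w=u^N/g'$, so
$$\beta'(g)=u^Ng'^{-2}\beta=u_0^{N-2}\big(1+(N-4)\rho x\big)\beta .$$
If $\beta_0\ne0$ and $p\nmid N-4$, a suitable $\rho$ makes $\beta_1=0$, and then $\beta_0$ matters modulo $(N-2)$-th powers: $(N-2)$ classes. If $\beta_0\ne0$ and $p\mid N-4$, then $\beta_0'=u_0^{N-2}\beta_0$, $\beta_1'=u_0^{N-3}\beta_1$. This gives $(N-2)$ classes with $\beta_1=0$. On the $(q-1)^2$ pairs with $\beta_1\ne0$ the group $F^*$ acts freely, since the ratio $\beta_0/\beta_1$ is multiplied by $u_0$; so there are $q-1$ further classes. If $\beta_0=0\ne\beta_1$: $(N-3)$ classes. If $\beta=0$: one class.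

*Case $\alpha_0=0\ne\alpha_1$.* Here $\alpha_1'=w_0u_0^{-N}\alpha_1$. Normalize $\alpha_1=1$; then $w_0=u_0^N$, while $\rho,\sigma$ are free, and
$$\beta'(g)=w^2u^{-N}\beta=u_0^N\big(1+(2\sigma-N\rho)x\big)\beta .$$
Let $\beta_0\ne0$. If $p$ or $N$ is odd, $2\sigma-N\rho$ takes every value, so $\beta_1$ can be killed: $(N)$ classes. If $p=2\mid N$, then $\beta_0'=u_0^N\beta_0$, $\beta_1'=u_0^{N-1}\beta_1$, and as before there are $(N)+(q-1)$ classes. If $\beta_0=0\ne\beta_1$: $(N-1)$ classes. If $\beta=0$: one class.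

*Case $\alpha=0$.* Here $w_0$ is free as well, and $\beta'(g)=w_0^2u_0^{-N}(1+(2\sigma-N\rho)x)\beta$. Let $\beta_0\ne0$. If $p$ or $N$ is odd, there are $|F^*/F^{*2}F^{*N}|=\gcd(2,N,q-1)$ classes. If $p=2\mid N$, then $\beta_0'=w_0^2u_0^{-N}\beta_0$ and $\beta_1'=w_0^2u_0^{-N-1}\beta_1$. Every element of $F$ is a square, so there is one class with $\beta_1=0$; and since $\beta_0/\beta_1$ is multiplied by $u_0$, there is one class with $\beta_1\ne0$. Together $2$ classes. If $\beta_0=0\ne\beta_1$: $\gcd(2,N+1,q-1)$ classes. If $\beta=0$: one class.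

Add up. For $p$ odd, $q-1$ is even and $\gcd(2,N,q-1)+\gcd(2,N+1,q-1)=3$ for every $N$. For $p=2$, $q-1$ is odd, both of these gcds are $1$, and the extra classes for $2\mid N$, that is, for $p\mid N-4$, are $q-1$, $q-1$ and $1$ in the three cases. Hence the number $f(N)$ of vertices at distance $2$ from $W_{C-2}$ in $T(W_{C-2})$ is
$$f(N)=\sum_{i=0}^3(N-i)+\kappa\cdot\mathbf 1[\,p\mid N-4\,]+\text{const},\qquad\kappa=\begin{cases}q-1&p\text{ odd},\\2(q-1)+1&p=2,\end{cases}\tag{16}$$
where $(N-i)=\gcd(q-1,N-i)$ and $\mathbf 1[\cdot]$ is $1$ if the condition holds and $0$ otherwise.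

## Every period of $T_r$ is divisible by $q-1$, and by $(q-1)p$ if $r\ge2$

*Proof of Theorem C.* For $c\ge3r+1$ the algebra $W_c\in\mathcal V_c(r,r)$ lies on an infinite path. By (11) and the remark following it in Step 2, $T(W_{3r+1})$ is contained in a maximal coclass tree $T_r$, and the $W_c$ with $c\ge3r+1$ lie on its infinite path. Let $m$ be a period of $T_r$. An isomorphism $T(W_c)\cong T(W_{c+m})$ maps root to root, the root being the only vertex without incoming edge. So it preserves the numbers of vertices at distance $1$ and at distance $2$ from the root. Hence $\mathrm{ch}$ and, for $r\ge2$, $f$ have period $m$ for large arguments.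

*Divisibility by $q-1$.* By (15), $\mathrm{ch}(C)=\gcd(q-1,C-2)+\gcd(2,C,q-1)+2$. The first term is maximal exactly for $C\equiv2$ modulo $q-1$. If $q-1$ is even, such $C$ are even and the second term is maximal there too; if $q-1$ is odd, the second term is constant. So $\mathrm{ch}$ attains its maximum exactly for $C\equiv2$ modulo $q-1$. This set of large $C$ is stable under adding $m$, hence $q-1\mid m$.

*Divisibility by $p$ for $r\ge2$.* Suppose $p\nmid m$. Then $f(N+m(q-1))=f(N)$ for large $N$. The gcd-sum in (16) is unchanged by this shift and $\kappa\ne0$, so the condition $N\equiv4$ modulo $p$ is stable under adding $m(q-1)$, which is prime to $p$. This is a contradiction. So $p\mid m$, and as $p$ and $q-1$ are coprime, $(q-1)p\mid m$.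

*Minimal period for $r\le p$.* By Theorem A, $\mathbf d_r$ is a period, and $\mathbf d_1=q-1$, $\mathbf d_r=(q-1)p$ for $2\le r\le p$. $\square$

## The tree of $W_1$ over $\mathbb C((z))$

*Proof of Theorem D.* **Step 1: for $r=1$ and any field, there is only one infinite path.** $W_1$ is the $2$-dimensional algebra with zero multiplication. Let $A$ be a member of class $c\ge4$ of an infinite path in $G_F(1)$. By Lemma 1, $d_2(A)=1$, so Lemma 7 applies with $n=1$: $A\cong I\oplus\langle t,\dots,t^c\rangle$ with $\dim I=1$, $tI=It=0$, and $I^2=0$ because $A$ is nilpotent. So $A\cong W_c$. The ancestors of $W_c$ in $G_F(1)$ are $W_1,\dots,W_{c-1}$. Hence every infinite path in $G_F(1)$ is a final segment of $W_1\to W_2\to\cdots$. The quotient $W_1/W_1^{1}$ is the zero algebra, of coclass $0$, so $W_1$ has no parent in $G_F(1)$. Thus $T(W_1)$ is a maximal coclass tree.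

**Step 2: unbounded numbers of children.** Let $F=\mathbb C((z))$. Then $F^*=z^{\mathbb Z}\times\mathbb C[[z]]^\times$, and $\mathbb C[[z]]^\times$ is divisible: a power series with nonzero constant term has an $m$-th root for every $m\ge1$. So $|F^*/F^{*m}|=m$ and $|F^*/F^{*2}F^{*C}|=\gcd(2,C)$. By (15), for $C\ge8$ the vertex $W_{C-1}$ has exactly
$$(C-2)+\gcd(2,C)+2$$
children. These numbers are finite and unbounded in $C$. If $T(W_1)$ were virtually periodic, the number of children of $W_{C-1}$ would be eventually periodic in $C$, hence bounded. So $T(W_1)$ is not virtually periodic. $\square$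

The place where the proof of Theorem A stops for this field is Lemma 6: no $e\neq0$ satisfies $u^e=1$ for all $u\in\mathbb C((z))^*$.
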